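\title{The law of the iterated logarithm for the discrepancy of $\langle n_kx\rangle$: an upper bound without growth conditions}

\begin{abstract}
Let $(n_k)$ be a sequence of positive integers, let $a_{N,r}$ be the number of $k\le N$ with $2^r\le n_k<2^{r+1}$, and let $\widetilde B_N^2=\sum_{r\ge0}a_{N,r}^2$. We prove that the discrepancy $D_N(x)$ of the fractional parts $\langle n_kx\rangle$, $k\le N$, satisfies $\limsup_N ND_N(x)/(\widetilde B_N^2\log\log N)^{1/2}\le K_1$ for almost all $x$, with an absolute constant $K_1$ and with no condition on the numbers $a_{N,r}$. The bound follows from a subgaussian tail estimate for the discrepancy. To obtain it we bound the expected discrepancy under every probability measure of given relative entropy, using dyadic martingales that are stopped when the measure spends too much entropy. For powers of two repeated with multiplicities that satisfy a condition of Kolmogorov type, the order of the bound is attained.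
\end{abstract}

\section{Introduction}

\subsection{The question}

For $y\in\mathbb{R}$ let $\langle y\rangle$ be the fractional part of $y$. Let $(n_k)_{k\ge1}$ be a sequence of positive integers and $x$ a real number. The discrepancy of the points $\langle n_kx\rangle$, $1\le k\le N$, is
\[
D_N(x)=\sup_{0\le a<b\le1}\left|\frac{\#\{1\le k\le N:\ \langle n_kx\rangle\in[a,b)\}}{N}-(b-a)\right| .
\]
It has period $1$ in $x$, and we regard $x$ as a random point of $[0,1)$ under Lebesgue measure $P$; ``almost all'' refers to Lebesgue measure, $\log$ is the natural logarithm, and $\mathbb{N}=\{1,2,\dots\}$. Each $\langle n_kx\rangle$ is uniformly distributed, so $ND_N(x)$ is the largest deviation of a count from its mean, and its size depends on how the terms depend on one another.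

Let $\varepsilon_s(x)=+1$ or $-1$ according as the $s$-th binary digit of $x$ is $1$ or $0$. Under $P$ the $\varepsilon_s$ are independent symmetric signs, and
\begin{equation}\label{eq:digit}
1_{[0,1/2)}(\langle2^rx\rangle)-\tfrac12=-\tfrac12\,\varepsilon_{r+1}(x)\qquad(r\ge0).
\end{equation}
If all $n_k$ are equal, a short interval catches all the points and $ND_N=N$. If $n_k=2^k$, the centered count for $[0,\frac12)$ is a sum of $N$ independent signs, of typical size $\sqrt N$. Between these extremes lie the sequences in which $2^r$ is repeated $a_r$ times: the centered count for $[0,\frac12)$ is then $-\frac12\sum_ra_r\varepsilon_{r+1}$, with variance $\frac14\sum_ra_r^2$. For a general sequence the same quantity is formed from dyadic blocks. Put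
\[
a_{N,r}=\#\{1\le k\le N:\ n_k\in[2^r,2^{r+1})\},\qquad B_N^2=\sum_{r\ge1}a_{N,r}^2,\qquad \widetilde B_N^2=\sum_{r\ge0}a_{N,r}^2 .
\]
Terms in one block may coincide, so these sums treat them as fully dependent; terms in distant blocks look at different stretches of the binary expansion of $x$, so these sums treat them as independent. The $a_{N,r}$, $r\ge0$, are nonnegative integers with sum $N$, hence
\begin{equation}\label{eq:NB}
\sqrt N\le\widetilde B_N\le N .
\end{equation}

The following is Theorem~2 of \cite{LIL}. Let $(n_k)$ be nondecreasing with $B_N>0$ for all large $N$, and suppose that there are a constant $C_1\ge1$ and an integer $N_0\ge16$ such that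
\[
a_{N,r}\le\frac{C_1B_N}{(\log N)^3(\log\log N)^{5/2}}\qquad(r\in\mathbb{N},\ N\ge N_0).
\]
Then $\limsup_{N\to\infty}ND_N(x)/\sqrt{B_N^2\log\log N}\le C_2$ for almost all $x$, where $C_2\le10^4C_1$. The problem posed in \cite{LIL} is whether the hypothesis can be weakened as follows.

\medskip\noindent\textbf{Question.} \emph{Let $(n_k)$ be a nondecreasing sequence of positive integers with $B_N>0$ for all large $N$, and assume that}
\begin{equation}\label{eq:weak}
a_{N,r}=o\left(\frac{B_N}{(\log\log N)^{1/2}}\right)\quad\text{as }N\to\infty,\text{ uniformly in }r\in\mathbb{N}.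
\end{equation}
\emph{Is there a constant $C<\infty$, which may depend on $(n_k)$ but not on $x$, such that $\limsup_{N\to\infty}ND_N(x)/\sqrt{B_N^2\log\log N}\le C$ for almost all $x$?}

\medskip
For repeated powers of two, \eqref{eq:weak} corresponds to the hypothesis of Kolmogorov's law of the iterated logarithm for $\sum_ra_r\varepsilon_{r+1}$ (see Section~\ref{sec:sharp}), and that law determines the upper limit exactly. An upper bound of the right order needs less. The tail estimate $P(\sum_ra_r\varepsilon_{r+1}\ge t)\le\exp(-t^2/(2\sum_ra_r^2))$, proved in Section~\ref{sec:model}, holds for all weights. One may therefore guess that no condition on $a_{N,r}$ is needed at all. What stands in the way is the supremum over intervals: a union bound over $N$ endpoints in a subgaussian tail estimate costs a factor $\sqrt{\log N}$, which is more than the $\sqrt{\log\log N}$ we can afford.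

\subsection{Results}

\begin{theorem}\label{thm:lil}
There is an absolute constant $K_1$ with the following property. For every sequence $(n_k)$ of positive integers, monotone or not,
\[
\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{\widetilde B_N^2\log\log N}}\le K_1\qquad\text{for almost all }x .
\]
In particular, for every nondecreasing $(n_k)$ with $B_N>0$ for all large $N$, with no condition on $a_{N,r}$,
\[
\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{B_N^2\log\log N}}\le K_1\qquad\text{for almost all }x .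
\]
\end{theorem}

The answer to the Question is thus yes, with an absolute constant and without \eqref{eq:weak}. We do not track the numerical value of $K_1$. The theorem comes from a tail bound for finite sets of indices. For a finite nonempty $J\subset\mathbb{N}$ let
\[
D^*_J(x)=\sup_{0\le b\le1}\Big|\sum_{k\in J}\big(1_{[0,b)}(\langle n_kx\rangle)-b\big)\Big|,\qquad B_J^2=\sum_{r\ge0}\#\{k\in J:\ n_k\in[2^r,2^{r+1})\}^2 .
\]
Thus $\widetilde B_N=B_{\{1,\dots,N\}}$, and $ND_N\le2D^*_{\{1,\dots,N\}}$ because $[a,b)=[0,b)\setminus[0,a)$. Since $b\mapsto1_{[0,b)}(y)-b$ is left-continuous on $(0,1]$, the supremum may be restricted to rational $b$, so $D_J^*$ is a bounded measurable function; the same holds for the function $W$ in Proposition~\ref{prop:entropy}.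

\begin{theorem}\label{thm:tail}
There is an absolute constant $K$ such that for arbitrary positive integers $n_k$ (in any order, repetitions allowed), every finite nonempty $J\subset\mathbb{N}$ and every $t>0$,
\[
P(D_J^*\ge t)\le\exp\Big(1-\frac{t^2}{K^2B_J^2}\Big).
\]
\end{theorem}

Under assumption \eqref{eq:weak} the order in Theorem~\ref{thm:lil} cannot be improved.

\begin{theorem}\label{thm:sharp}
Let $a_r\ge1$ $(r\in\mathbb{N})$ be integers and $A_R^2=\sum_{1\le r\le R}a_r^2$, and assume $a_R=o(A_R/(\log\log A_R)^{1/2})$. The sequence in which $2^r$ is repeated $a_r$ times $(r=1,2,\dots)$ satisfies \eqref{eq:weak}, and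
\[
\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{B_N^2\log\log N}}\ge\frac1{\sqrt2}\qquad\text{for almost all }x .
\]
\end{theorem}

\begin{remark}
(i) Monotonicity serves only to replace $\widetilde B_N$ by $B_N$, which ignores the terms $n_k=1$. For $n_1=2$ and $n_k=1$ $(k\ge2)$ we have $B_N=1$ and $ND_N\ge N-1$, so the second statement of Theorem~\ref{thm:lil} fails without it.

(ii) The lower bound does need a condition. For $a_r=2^r$ and $N$ among the indices with $n_N=2^R$, $R\ge2$, we have $N<2^{R+1}$ and $B_N\ge2^{R-1}$, so $ND_N\le N<4B_N$ and the upper limit in Theorem~\ref{thm:sharp} is $0$.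

(iii) If $n_{k+1}\ge qn_k$ with $q>1$, a block $[2^r,2^{r+1})$ contains at most $1+\log2/\log q$ terms, so $\widetilde B_N^2\le(1+\log2/\log q)N$, and Theorem~\ref{thm:lil} bounds $ND_N(x)$ by a constant times $\sqrt{N\log\log N}$ for almost all $x$ and all large $N$.
\end{remark}

Section~\ref{sec:entropy} reduces Theorem~\ref{thm:tail} to a bound for expectations under a change of measure, Proposition~\ref{prop:entropy}, and works out the model case. Section~\ref{sec:main} proves the proposition. Sections~\ref{sec:lil} and~\ref{sec:sharp} prove Theorems~\ref{thm:lil} and~\ref{thm:sharp}.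

\section{Entropy and binary digits}\label{sec:entropy}

\subsection{From expectations to tails}

For a probability measure $Q\ll P$ on $[0,1)$ with density $f=dQ/dP$, the relative entropy is
\[
H(Q)=\int\log f\,dQ=\int f\log f\,dP\in[0,\infty].
\]
If $P(A)>0$ and $Q=P(\,\cdot\,|A)$, then $f=1_A/P(A)$ and $H(Q)=\log(1/P(A))$. Taking $A=\{X\ge t\}$, for which $\mathbb{E}_QX\ge t$, we see that a bound for $\mathbb{E}_QX$ in terms of $H(Q)$ is a bound for the tail of $X$ under $P$. Expectations have two advantages over tails: they add, and we may cut $X$ into pieces in a way that depends on $Q$.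

\begin{proposition}\label{prop:entropy}
There is an absolute constant $K$ with the following property. Let $\mathcal{R}$ be a finite nonempty set of integers $r\ge0$. For $r\in\mathcal{R}$ let $m_r\in[2^r,2^{r+1})$ be an integer, $a_r>0$ a real number and $y_r=\langle m_rx\rangle$. Put $B^2=\sum_ra_r^2$ and
\[
W(x)=\sup_{0\le b\le1}\Big|\sum_{r\in\mathcal{R}}a_r\big(1_{[0,b)}(y_r)-b\big)\Big| .
\]
Then $\mathbb{E}_QW\le KB\sqrt{H(Q)+1}$ for every probability measure $Q\ll P$ with $H(Q)<\infty$.
\end{proposition}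

The proposition has one integer in each dyadic block, counted with a weight. By convexity this is the worst case.

\begin{proof}[Proof of Theorem~\ref{thm:tail} from Proposition~\ref{prop:entropy}]
Let $J_r=\{k\in J:n_k\in[2^r,2^{r+1})\}$, $a_r=\#J_r$ and $\mathcal{R}=\{r\ge0:a_r>0\}$, so that $\sum_ra_r^2=B_J^2$. A sum over $J_r$ is $a_r$ times the average over $J_r$. Therefore $\sum_{k\in J}(1_{[0,b)}(\langle n_kx\rangle)-b)$ is the average, over all choices $(k_r)\in\prod_{r\in\mathcal{R}}J_r$, of
\[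
\sum_{r\in\mathcal{R}}a_r\big(1_{[0,b)}(\langle n_{k_r}x\rangle)-b\big).
\]
So $D_J^*$ is at most the average of the functions $W$ formed with $m_r=n_{k_r}$, all of which have $B=B_J$, and $\mathbb{E}_QD_J^*\le KB_J\sqrt{H(Q)+1}$. If $P(D_J^*\ge t)>0$, take $Q=P(\,\cdot\,|D_J^*\ge t)$. Then $t\le KB_J\sqrt{\log(1/P(D_J^*\ge t))+1}$, which is the claim.
\end{proof}

\subsection{The digits under $Q$}

Fix $Q\ll P$ with $H=H(Q)<\infty$. A dyadic interval of generation $s\ge0$ is an interval $[i2^{-s},(i+1)2^{-s})\subset[0,1)$; $I_s(x)$ is the one that contains $x$, and $\mathcal{F}_s$ is the $\sigma$-field that these intervals generate. Conditional $Q$-expectations given $\mathcal{F}_s$ are meant on the atoms of positive $Q$-measure; the other atoms do not contribute to $Q$-expectations.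

Under $Q$ the signs $\varepsilon_s$ acquire a drift. For $s\ge1$ and a dyadic interval $I$ of generation $s-1$ with left half $I^-$ and right half $I^+$, define on $I$
\[
\mu_s=\frac{Q(I^+)-Q(I^-)}{Q(I)}\quad\text{if }Q(I)>0,\qquad\mu_s=0\quad\text{if }Q(I)=0,
\]
so that $\mu_s=\mathbb{E}_Q[\varepsilon_s|\mathcal{F}_{s-1}]$. Let $h_s=h(\mu_s)$, where
\[
h(\mu)=\tfrac{1+\mu}2\log(1+\mu)+\tfrac{1-\mu}2\log(1-\mu)\qquad(|\mu|\le1,\ 0\log0=0)
\]
is the relative entropy of a sign with mean $\mu$ with respect to a symmetric sign. Both $\mu_s$ and $h_s$ are $\mathcal{F}_{s-1}$-measurable: they are known one step before the $s$-th digit is revealed. We think of $h_s$ as the entropy that $Q$ spends on the $s$-th digit.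

\begin{lemma}\label{lem:digits}
\begin{enumerate}
\item[(i)] If $0\le r\le S$ and $Q(I_S(x))>0$, then $\dfrac{Q(I_S(x))}{Q(I_r(x))}=\displaystyle\prod_{u=r+1}^S\frac{1+\varepsilon_u(x)\mu_u(x)}2$.
\item[(ii)] (Pinsker's inequality) $\mu_s^2\le2h_s$.
\item[(iii)] (Chain rule) $\mathbb{E}_Q\sum_{s\ge1}h_s\le H$.
\item[(iv)] (Hoeffding's lemma) If $\xi$ is $\mathcal{F}_{s-1}$-measurable, then $\mathbb{E}_Q[e^{\xi(\varepsilon_s-\mu_s)}|\mathcal{F}_{s-1}]\le e^{\xi^2/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}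
(i) We have $Q(I^\pm)/Q(I)=(1\pm\mu_s)/2$; multiply these ratios.

(ii) We have $h(0)=h'(0)=0$ and $h''(\mu)=1/(1-\mu^2)\ge1$.

(iii) By (i), $\log(2^SQ(I_S(x)))=\sum_{s\le S}\log(1+\varepsilon_s\mu_s)$ $Q$-almost surely, and the $s$-th term has conditional expectation $h_s$ given $\mathcal{F}_{s-1}$. Summing over the intervals $I$ of generation $S$ and applying Jensen's inequality to the convex function $t\log t$ and the average of $f$ over $I$, we get
\[
\sum_{s\le S}\mathbb{E}_Qh_s=\sum_I|I|\,\frac{Q(I)}{|I|}\log\frac{Q(I)}{|I|}\le\sum_I\int_If\log f\,dP=H .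
\]
Since $h_s\ge0$, we may let $S\to\infty$.

(iv) For fixed $\mu$ let $Z(u)=\frac{1+\mu}2e^u+\frac{1-\mu}2e^{-u}$ and $\Lambda(u)=\log Z(u)-u\mu$. Then $\Lambda(0)=\Lambda'(0)=0$ and $\Lambda''=1-(Z'/Z)^2\le1$, so $\Lambda(u)\le u^2/2$.
\end{proof}

We shall also use that for random variables $Y_1,\dots,Y_n$ with integrable maximum, Jensen's inequality gives
\begin{equation}\label{eq:softmax}
\mathbb{E}_Q\max_jY_j\le\log\mathbb{E}_Q\exp\big(\max_jY_j\big)\le\log\sum_{j=1}^n\mathbb{E}_Qe^{Y_j}.
\end{equation}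

\subsection{The model case}\label{sec:model}

Take $m_r=2^r$ and the single value $b=\frac12$. By \eqref{eq:digit} the sum in Proposition~\ref{prop:entropy} is $-\frac12S$ with $S=\sum_ra_r\varepsilon_{r+1}$. Only the drift contributes to the mean of $S$, and Cauchy--Schwarz with Lemma~\ref{lem:digits}(ii),(iii) gives
\[
\mathbb{E}_QS=\mathbb{E}_Q\sum_ra_r\mu_{r+1}\le B\,\mathbb{E}_Q\Big(\sum_s\mu_s^2\Big)^{1/2}\le B\Big(2\,\mathbb{E}_Q\sum_sh_s\Big)^{1/2}\le B\sqrt{2H}.
\]
With $Q=P(\,\cdot\,|S\ge t)$ this reads $t\le B\sqrt{2\log(1/P(S\ge t))}$, that is, $P(S\ge t)\le e^{-t^2/(2B^2)}$. The relative sizes of the weights played no role.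

The argument survives when the coefficients are random but known one step ahead, and when we take a maximum over several sums. The drift is handled as above; the centered part now matters, and costs the logarithm of the number of sums.

\begin{lemma}\label{lem:predictable}
For $1\le j\le n$ and $s\ge1$ let $\Delta_s^{(j)}$ be $\mathcal{F}_{s-1}$-measurable, with $\sum_s\sup_x|\Delta_s^{(j)}(x)|<\infty$. Let $V_j=\sum_s(\Delta_s^{(j)})^2$ and suppose $\mathbb{E}_Q\max_jV_j\le v$, where $v>0$. Then
\[
\mathbb{E}_Q\max_j\Big|\sum_{s\ge1}\varepsilon_s\Delta_s^{(j)}\Big|\le\sqrt{2Hv}+\sqrt{2v\log(2n)} .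
\]
\end{lemma}

\begin{proof}
Write the $j$-th sum as $X_j'+X_j''$ with $X_j'=\sum_s\mu_s\Delta_s^{(j)}$ and $X_j''=\sum_s(\varepsilon_s-\mu_s)\Delta_s^{(j)}$. By Lemma~\ref{lem:digits}(ii), $\max_j|X_j'|\le(2\sum_sh_s)^{1/2}(\max_jV_j)^{1/2}$, so Cauchy--Schwarz and Lemma~\ref{lem:digits}(iii) give $\mathbb{E}_Q\max_j|X_j'|\le\sqrt{2Hv}$.

Let $\lambda\in\mathbb{R}$. Conditioning on $\mathcal{F}_{S-1},\mathcal{F}_{S-2},\dots,\mathcal{F}_0$ in turn and using Lemma~\ref{lem:digits}(iv) with $\xi=\lambda\Delta_s^{(j)}$, we obtain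
\[
\mathbb{E}_Q\exp\Big(\lambda\sum_{s\le S}(\varepsilon_s-\mu_s)\Delta_s^{(j)}-\frac{\lambda^2}2\sum_{s\le S}(\Delta_s^{(j)})^2\Big)\le1 .
\]
Fatou's lemma gives $\mathbb{E}_Q\exp(\pm\lambda X_j''-\frac{\lambda^2}2V_j)\le1$. For $\lambda>0$, \eqref{eq:softmax} applied to these $2n$ exponents yields $\mathbb{E}_Q\max_j(\lambda|X_j''|-\frac{\lambda^2}2V_j)\le\log(2n)$, hence $\mathbb{E}_Q\max_j|X_j''|\le\frac\lambda2v+\frac1\lambda\log(2n)$. Take $\lambda=\sqrt{2\log(2n)/v}$.
\end{proof}

\subsection{Three obstacles}\label{sec:obstacles}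

For $b\in[0,1]$ and $l\ge0$ put $b_l=2^{-l}\lfloor2^lb\rfloor$. If $b<1$, then $[0,b)$ is the disjoint union of the sets $[b_{l-1},b_l)$, $l\ge1$, and each of these is empty or is the left half $J$, of length $2^{-l}$, of a dyadic interval. The natural plan is to bound, for each level $l$,
\[
\mathbb{E}_Q\max_J\Big|\sum_ra_r\big(1_J(y_r)-2^{-l}\big)\Big|
\]
by Lemma~\ref{lem:predictable} with $n\le2^l$ and some $v=v_l$, and to add the bounds. This works if $\sum_l\sqrt{lv_l}<\infty$, and one hopes for geometric decay of $v_l$ because $P(y_r\in J)=2^{-l}$. Three things go wrong.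

\emph{Heavy weights.} Take one index with weight $1$ and $Q=P$. With probability $\frac12$ the $l$-th digit of $y_r$ is $0$, and then $y_r$ lies in one of the intervals $J$; so level $l$ contributes at least $\frac12(1-2^{-l})\ge\frac14$, for every $l$. The remedy is to expand the index $r$ only to a depth $l_r$ of order $\log(1/a_r)$, so that only small weights take part in deep levels. This is what makes a hypothesis on $\max_ra_r$ unnecessary.

\emph{Concentrated measures.} Take $\mathcal{R}=\{0,\dots,L-1\}$, $m_r=2^r$, $a_r=L^{-1/2}$, and let $Q$ be uniform on $[0,2^{-2L})$, so that $B=1$ and $H=2L\log2$. Under $Q$ all $y_r$ lie in $[0,2^{-L})$, and $J=[0,2^{-l})$ shows that each level $l\le L$ contributes at least $\frac12\sqrt L$. Adding about $\log(1/a_r)$ levels gives $\sqrt L\log L$, whereas $W\le\sum_ra_r=\sqrt L$. Indices $r$ at which $Q$ spends much entropy on the digits after position $r$ must therefore be bounded trivially, all levels at once. They cannot simply be deleted, since whether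 $r$ is such an index is not known in advance, and Lemma~\ref{lem:predictable} needs $\Delta_s$ to be $\mathcal{F}_{s-1}$-measurable. The remedy is a stopping time for each $r$.

\emph{Other multipliers.} If $m_r$ is not a power of two, $1_J(y_r)$ is not a function of finitely many digits. For $s\ge3$ the function $1_{[0,1/2)}(\langle3x\rangle)$ jumps from $0$ to $1$ at the point $\frac13$ of $I_{s-1}(\frac13)$, which lies at relative position $\frac13$ or $\frac23$. The averages over the two halves are $\frac13,1$ or $0,\frac23$, so the $s$-th martingale increment at $x=\frac13$ has absolute value $\frac13$ for all $s\ge3$. The remedy is to smooth the indicator at scale $2^{-l}$ on level $l$.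

\section{Proof of Proposition~\ref{prop:entropy}}\label{sec:main}

By homogeneity we assume $B=1$, so $0<a_r\le1$. The measure $Q$ and $H=H(Q)<\infty$ are fixed.

\subsection{Smooth pieces of an indicator}

Let $\Gamma_l=2^{-l}\mathbb{Z}\cap[0,1]$, a set of $2^l+1$ points. For $l\ge0$ and $\beta\in\Gamma_l$ let
\[
\Phi_{l,\beta}(y)=2^l\int_{y-2^{-l}}^y1_{[0,\beta)+\mathbb{Z}}(t)\,dt,\qquad U_{l,\beta}=\big([0,2^{-l}]\cup[\beta,\beta+2^{-l}]\big)+\mathbb{Z}.
\]
The function $\Phi_{l,\beta}$ has period $1$, values in $[0,1]$ and mean $\beta$. Its Lipschitz constant is at most $2^l$: for $y<y'$ the difference $\Phi_{l,\beta}(y')-\Phi_{l,\beta}(y)$ is $2^l$ times a difference of two integrals, each in $[0,y'-y]$. For $b\in[0,1]$ and $l\ge1$ put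
\[
\psi_{l,b}=\Phi_{l,b_l}-\Phi_{l-1,b_{l-1}} .
\]

\begin{lemma}\label{lem:pieces}
Let $b\in[0,1]$.
\begin{enumerate}
\item[(i)] For $l\ge0$, $\Phi_{l,b_l}=1_{[0,b)+\mathbb{Z}}$ outside $U_{l,b_l}$; and $\Phi_{0,b_0}$ is the constant $b_0$.
\item[(ii)] For $l\ge1$, $|\psi_{l,b}|\le1$, the Lipschitz constant of $\psi_{l,b}$ is at most $2^{l+1}$, $\psi_{l,b}=0$ outside $U_{l-1,b_{l-1}}$, and $\int_0^1|\psi_{l,b}|\le2^{2-l}$.
\item[(iii)] For $l\geq 1$, $b_{l-1}$ and $\psi_{l,b}$ depend on $b$ only through $b_l\in\Gamma_l$.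
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $y\notin U_{l,\beta}$, no point of $\mathbb{Z}\cup(\beta+\mathbb{Z})$ lies in $[y-2^{-l},y]$, so $1_{[0,\beta)+\mathbb{Z}}$ is constant there and $\Phi_{l,\beta}(y)=1_{[0,\beta)+\mathbb{Z}}(y)$. For $\beta=b_l$ we may replace $[0,b_l)$ by $[0,b)$, because $[b_l,b)\subset U_{l,b_l}$. For $l=0$ the integral runs over a full period.

(ii) The first two bounds follow from $0\le\Phi\le1$ and $2^l+2^{l-1}\le2^{l+1}$. From $b_{l-1}\le b_l\le b_{l-1}+2^{-l}$ we get $[b_l,b_l+2^{-l}]\subset[b_{l-1},b_{l-1}+2^{1-l}]$, so $U_{l,b_l}\subset U_{l-1,b_{l-1}}$. Outside the larger set both terms of $\psi_{l,b}$ equal $1_{[0,b)+\mathbb{Z}}$ by (i). That set has measure at most $2\cdot2^{1-l}$ in a period.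

(iii) We have $\lfloor2^{l-1}b\rfloor=\lfloor\frac12\lfloor2^lb\rfloor\rfloor$.
\end{proof}

The depth of the index $r$ is
\[
l_r=\lfloor8\log_2(1/a_r)\rfloor\ge0,\qquad\text{so that}\qquad2^{-(l_r+1)/8}<a_r\le2^{-l_r/8}.
\]
Let $g_r^{l,b}(x)=\psi_{l,b}(m_rx)-\int_0^1\psi_{l,b}$, where $\int_0^1\psi_{l,b}=b_l-b_{l-1}$. The sum over $l$ telescopes, and since $\Phi_{0,b_0}=b_0$,
\begin{equation}\label{eq:telescope}
\sum_{l=1}^{l_r}g_r^{l,b}(x)=\Phi_{l_r,b_{l_r}}(m_rx)-b_{l_r}.
\end{equation}
By Lemma~\ref{lem:pieces}(i) and $0\le b-b_{l_r}\le2^{-l_r}$,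
\begin{equation}\label{eq:smooth}
\Big|1_{[0,b)}(y_r)-b-\sum_{l=1}^{l_r}g_r^{l,b}(x)\Big|\le1[y_r\in U_{l_r,b_{l_r}}]+2^{-l_r}.
\end{equation}

\subsection{Martingale increments}

To apply Lemma~\ref{lem:predictable} we write $g_r^{l,b}$ as a series in the signs $\varepsilon_s$. The expansion uses Lebesgue averages only and holds at every point. Let $\mathbb{E}_sg(x)$ be the average of $g$ over $I_s(x)$. For $s\ge1$,
\[
\mathbb{E}_sg_r^{l,b}-\mathbb{E}_{s-1}g_r^{l,b}=\varepsilon_s\,\delta_{r,s}^{l,b},
\]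
where $\delta_{r,s}^{l,b}(x)$ is half the difference between the averages of $\psi_{l,b}(m_r\,\cdot)$ over the right and the left half of $I_{s-1}(x)$; it is $\mathcal{F}_{s-1}$-measurable. Because $m_r$ is a positive integer, $\mathbb{E}_0g_r^{l,b}=0$.

\begin{lemma}\label{lem:increments}
Let $l\ge1$, $b\in[0,1]$, $r\in\mathcal{R}$, $s\ge1$ and $\delta=\delta_{r,s}^{l,b}$.
\begin{enumerate}
\item[(a)] $|\delta|\le2^{4-l+(s-r)}$.
\item[(b)] $|\delta|\le\min(1,2^{l+2-(s-r)})$.
\item[(c)] If $p\ge0$ is an integer, $s>r+p$ and $\delta(x)\ne0$, then $m_rI_{r+p}(x)$ meets $U_{l-1,b_{l-1}}$.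
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\psi=\psi_{l,b}$. (a) For $s'\ge0$, $\mathbb{E}_{s'}g_r^{l,b}(x)$ is the average of $\psi-\int_0^1\psi$ over the interval $m_rI_{s'}(x)$, whose length is at least $2^{r-s'}$ since $m_r\ge2^r$. Full periods contribute $0$ to the integral, and the remaining piece, of length less than $1$, contributes at most $2\int_0^1|\psi|\le2^{3-l}$ in absolute value. So $|\mathbb{E}_{s'}g_r^{l,b}|\le2^{3-l+s'-r}$. Add the bounds for $s'=s$ and $s'=s-1$.

(b) $|\delta|$ is at most half the oscillation of $\psi$ on $m_rI_{s-1}(x)$. The oscillation is at most $2$, and, since $m_r<2^{r+1}$, at most $2^{l+1}m_r2^{1-s}\le2^{l+3+r-s}$.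

(c) The function $\psi$ does not vanish identically on $m_rI_{s-1}(x)\subset m_rI_{r+p}(x)$, and it vanishes outside $U_{l-1,b_{l-1}}$.
\end{proof}

Parts (a) and (b) are the only places, besides a count in Lemma~\ref{lem:visits}, where $2^r\le m_r<2^{r+1}$ is used. They say that $g_r^{l,b}$ is hardly affected by the digits with $s-r\le l/2$, nor by those with $s-r$ much larger than $l$. In between the increments can be of order $1$, but by (c) only if the first $r+l/2$ digits place $m_rx$ near the small set $U_{l-1,b_{l-1}}$. We have to show that this is rare under $Q$.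

\subsection{Stopping when too much entropy is spent}

The example of a concentrated measure in Section~\ref{sec:obstacles} shows that it need not be rare. We give each index $r$ a budget of $c$ units of entropy per digit, counted from position $r+1$, and stop just before the budget is exceeded. Let $c=(\log2)^2/32$, so that $e^{\sqrt{2c}}=2^{1/4}$, and
\[
\tau_r=r-1+\inf\Big\{L\ge1:\ \sum_{u=r+1}^{r+L}h_u>cL\Big\}\in\{r,r+1,\dots\}\cup\{\infty\}.
\]
For every integer $s\ge1$,
\begin{equation}\label{eq:tau}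
\tau_r\ge s\iff\sum_{u=r+1}^{r+L}h_u\le cL\ \text{ for all }L\text{ with }1\le L\le s-r .
\end{equation}
The right side involves only $h_u$ with $u\le s$, so $\{\tau_r\ge s\}\in\mathcal{F}_{s-1}$. Call $r\in\mathcal{R}$ \emph{good} at $x$ if $\tau_r(x)=\infty$ and \emph{bad} otherwise. In the example just mentioned, $h_u=\log2>c$ for $u\le2L$ on the support of $Q$, so $\tau_r=r$ and all indices are bad. The next two lemmas say that bad indices are few, and that $Q$ is spread out as long as we have not stopped.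

\begin{lemma}\label{lem:bad}
$\mathbb{E}_Q\sum_{r\ \mathrm{bad}}a_r\le\sqrt{H/c}$.
\end{lemma}

\begin{proof}
Fix $x$. For each bad $r$ there is $L\ge1$ with $\sum_{u=r+1}^{r+L}h_u>cL$. Let $r_1$ be the smallest bad index and $L_1$ such an integer for $r_1$; let $r_2$ be the smallest bad index with $r_2\ge r_1+L_1$ and $L_2$ such an integer for $r_2$; continue until no bad index is left. All bad indices lie in $\bigcup_i[r_i,r_i+L_i)$, and the ranges $(r_i,r_i+L_i]$ are disjoint. Hence the number of bad indices is at most $\sum_iL_i\le c^{-1}\sum_uh_u$. Since $\sum_ra_r^2=1$, Cauchy--Schwarz gives $\sum_{r\ \mathrm{bad}}a_r\le(c^{-1}\sum_uh_u)^{1/2}$, and the expectation of the right side is at most $\sqrt{H/c}$ by Jensen's inequality and Lemma~\ref{lem:digits}(iii).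
\end{proof}

\begin{lemma}\label{lem:spread}
Let $L\ge1$, let $I$ be a dyadic interval of generation $r$, and let $I'\subset I$ be a dyadic interval of generation $r+L$ on which $\tau_r\ge r+L$. Then $Q(I')\le2^{-3L/4}Q(I)$.
\end{lemma}

\begin{proof}
We may assume $Q(I')>0$. On $I'$, \eqref{eq:tau} and Lemma~\ref{lem:digits}(ii) give $\sum_{u=r+1}^{r+L}\mu_u^2\le2cL$. By Lemma~\ref{lem:digits}(i), the inequality $1+t\le e^t$ and Cauchy--Schwarz,
\[
\frac{Q(I')}{Q(I)}\le2^{-L}\exp\Big(\sum_{u=r+1}^{r+L}|\mu_u|\Big)\le2^{-L}\exp\big(\sqrt{L\cdot2cL}\big)=2^{-L}2^{L/4}.\qedhere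
\]
\end{proof}

\subsection{Visits to the exceptional sets}

Let $p_l=\lceil l/2\rceil$ for $l\ge0$; note that $p_{l-1}=\lfloor l/2\rfloor$. For $\beta\in\Gamma_l$ define
\[
T_r^{l,\beta}(x)=1\big[\tau_r(x)\ge r+p_l\ \text{ and }\ m_rI_{r+p_l}(x)\cap U_{l,\beta}\ne\emptyset\big],\qquad\eta_l=12\cdot2^{-3p_l/4}.
\]
The variable $T_r^{l,\beta}$ records an unstopped visit of $m_rx$ to a neighborhood of $U_{l,\beta}$, decided by the first $r+p_l$ digits: it is $\mathcal{F}_{r+p_l}$-measurable. For fixed $\beta$ such visits are unlikely. We need more, namely that their weighted number is small uniformly in $\beta$; the price of the uniformity is proportional to the largest weight.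

\begin{lemma}\label{lem:visits}
Let $l\ge0$.
\begin{enumerate}
\item[(i)] $Q(T_r^{l,\beta}=1\,|\,\mathcal{F}_r)\le\eta_l$ for all $r\in\mathcal{R}$ and $\beta\in\Gamma_l$.
\item[(ii)] If $\mathcal{R}'\subset\mathcal{R}$, $c_{\max}>0$ and $0\le c_r\le c_{\max}$ for $r\in\mathcal{R}'$, then
\[
\mathbb{E}_Q\max_{\beta\in\Gamma_l}\sum_{r\in\mathcal{R}'}c_rT_r^{l,\beta}\le(l+1)^2c_{\max}+2\eta_l\sum_{r\in\mathcal{R}'}c_r .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
For $l=0$ we have $\eta_0=12$, and both statements follow from $T\le1$. Let $l\ge1$ and $p=p_l$, so $1\le p\le l$.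

(i) Fix a dyadic interval $I$ of generation $r$ with $Q(I)>0$, and count the intervals $I'\subset I$ of generation $r+p$ for which $m_rI'$ meets $U_{l,\beta}$. The set $U_{l,\beta}$ consists of the integer translates of two closed arcs of length $2^{-l}$. The half-open interval $m_rI$ has length less than $2$. The left endpoints of the translates of one arc that meet $m_rI$ lie in a half-open interval of length less than $2+2^{-l}\le\frac52$, so there are at most $3$ of them. The intervals $m_rI'$ are consecutive, half-open and of length $m_r2^{-r-p}\ge2^{-p}\ge2^{-l}$, so each translate meets at most two of them. Thus at most $2\cdot3\cdot2=12$ intervals $I'$ are relevant. On those where $T_r^{l,\beta}=1$ we have $\tau_r\ge r+p$, and Lemma~\ref{lem:spread} with $L=p$ applies.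

(ii) Let $\theta=1/c_{\max}$ and write $T_r=T_r^{l,\beta}$. By (i) and $e^u-1\le2u$ on $[0,1]$,
\[
\mathbb{E}_Q[e^{\theta c_rT_r}|\mathcal{F}_r]\le1+2\theta c_r\eta_l\le e^{2\theta c_r\eta_l}.
\]
The variables $T_r$ and $T_{r'}$ depend on overlapping stretches of digits when $|r-r'|<p$, so we split $\mathcal{R}'$ into residue classes modulo $p$. If $r<r'$ lie in the same class $\mathcal{C}$, then $r+p\le r'$ and $T_r$ is $\mathcal{F}_{r'}$-measurable. Conditioning on $\mathcal{F}_r$ for $r\in\mathcal{C}$ in decreasing order gives $\mathbb{E}_Q\exp(\theta\sum_{\mathcal{C}}c_rT_r)\le\exp(2\theta\eta_l\sum_{\mathcal{C}}c_r)$. By \eqref{eq:softmax},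
\[
\mathbb{E}_Q\max_\beta\sum_{\mathcal{C}}c_rT_r^{l,\beta}\le c_{\max}\log(2^l+1)+2\eta_l\sum_{\mathcal{C}}c_r .
\]
Sum over the $p\le l$ classes and use $\log(2^l+1)\le l+1$.
\end{proof}

\subsection{The stopped decomposition}

Put
\[
G_r^{l,b}=\sum_{s\ge1}\varepsilon_s\,\delta_{r,s}^{l,b}\,1[s\le\tau_r];
\]
the series converges absolutely and uniformly in $x$ by Lemma~\ref{lem:increments}(b). We claim that for all $x$, $b$ and $r$,
\begin{equation}\label{eq:stopped}
1_{[0,b)}(y_r)-b=\sum_{l=1}^{l_r}G_r^{l,b}+e_r(b),\qquad|e_r(b)|\le2\cdot1[r\text{ bad}]+2^{-l_r}+T_r^{l_r,b_{l_r}} .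
\end{equation}
If $r$ is good at $x$, then $G_r^{l,b}(x)=\lim_s\mathbb{E}_sg_r^{l,b}(x)=g_r^{l,b}(x)$, because $\psi_{l,b}$ is continuous. Moreover $y_r\in U_{l,\beta}$ implies $T_r^{l,\beta}=1$, since $m_rx\in m_rI_{r+p_l}(x)$ and $U_{l,\beta}$ has period $1$. So \eqref{eq:stopped} follows from \eqref{eq:smooth}. If $r$ is bad at $x$, then $G_r^{l,b}(x)$ is the average of $g_r^{l,b}$ over $I_{\tau_r(x)}(x)$. The stopping time does not depend on $l$, so by \eqref{eq:telescope} the sum $\sum_{l\le l_r}G_r^{l,b}(x)$ is an average of $\Phi_{l_r,b_{l_r}}(m_r\,\cdot)-b_{l_r}$, while $\sum_{l\le l_r}g_r^{l,b}(x)$ is a value of the same function. As $0\le\Phi\le1$, they differ by at most $1$, however many levels there are, and \eqref{eq:smooth} gives $|e_r(b)|\le2+2^{-l_r}$.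

For $l\ge1$ let
\[
Z_l(b)=\sum_{r:\,l_r\ge l}a_rG_r^{l,b}.
\]
By Lemma~\ref{lem:pieces}(iii) it depends on $b$ only through $b_l$, so suprema over $b$ at level $l$ are maxima over at most $2^l+1$ choices. Multiply \eqref{eq:stopped} by $a_r$, sum over $r$, interchange the finite sums over $r$ and $l$, and group the last error term by the value of $l_r$:
\begin{equation}\label{eq:master}
W\le\sum_{l\ge1}\max_b|Z_l(b)|+2\sum_{r\ \mathrm{bad}}a_r+\sum_ra_r2^{-l_r}+\sum_{l\ge0}\max_{\beta\in\Gamma_l}\sum_{r:\,l_r=l}a_rT_r^{l,\beta}.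
\end{equation}

\emph{The error terms.} The second term has $Q$-expectation at most $2\sqrt{H/c}$ by Lemma~\ref{lem:bad}. Since $2^{-l_r}<2a_r^8$, the third is at most $2\sum_ra_r^9\le2$. In the fourth, the indices with $l_r=l$ have $a_r^2>2^{-(l+1)/4}$, so there are at most $2^{(l+1)/4}$ of them, and $\sum_{l_r=l}a_r\le2^{(l+1)/8}$ by Cauchy--Schwarz. Lemma~\ref{lem:visits}(ii) with $c_r=a_r$, $c_{\max}=2^{-l/8}$ and $\eta_l\le12\cdot2^{-3l/8}$ bounds the expectation of the fourth term by the absolute constant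
\[
K_2=\sum_{l\ge0}\Big[(l+1)^22^{-l/8}+24\cdot2^{-3l/8}\,2^{(l+1)/8}\Big]<\infty .
\]
The convergence of the second part explains the factor $8$ in $l_r$: the indices have to be expanded so deep that the probability $\eta_l$ beats the total weight $2^{(l+1)/8}$.

\subsection{The main terms}

Fix $l\ge1$. We have $Z_l(b)=\sum_{s\ge1}\varepsilon_s\Delta_s$ with
\[
\Delta_s=\Delta_s(l,b)=\sum_{r:\,l_r\ge l}a_r\,\delta_{r,s}^{l,b}\,1[s\le\tau_r].
\]
This is $\mathcal{F}_{s-1}$-measurable because $\{\tau_r\ge s\}\in\mathcal{F}_{s-1}$, and $\sum_s\sup_x|\Delta_s|<\infty$ by Lemma~\ref{lem:increments}(b) and the finiteness of $\mathcal{R}$. It remains to bound $V_l(b)=\sum_s\Delta_s^2$.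

Let $p=p_{l-1}=\lfloor l/2\rfloor$, $T_r=T_r^{l-1,b_{l-1}}$, and for $k\in\mathbb{Z}$
\[
\phi_k=2^{4-l+k}\,1[k\le p],\qquad\chi_k=\min(1,2^{l+2-k})\,1[k>p].
\]
Then $|\delta_{r,s}^{l,b}|\,1[s\le\tau_r]\le\phi_{s-r}+T_r\chi_{s-r}$. For $s\le r+p$ this is Lemma~\ref{lem:increments}(a). For $s>r+p$, if the left side is not zero, then $\tau_r\ge s>r+p$ and Lemma~\ref{lem:increments}(c) gives $T_r=1$; now use Lemma~\ref{lem:increments}(b). Consequently
\[
|\Delta_s|\le\sum_{r:\,l_r\ge l}a_r\phi_{s-r}+\sum_{r:\,l_r\ge l}a_rT_r\chi_{s-r}.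
\]
Both sums are convolutions on $\mathbb{Z}$. Young's inequality states that $\|f*\phi\|_2\le\|f\|_2\|\phi\|_1$ for $(f*\phi)_s=\sum_rf_r\phi_{s-r}$; it is the triangle inequality in $\ell^2$ for the sum of the shifts of $f$ with coefficients $\phi_k$. Here $\|\phi\|_1=2^{5-l+p}\le2^{5-l/2}$, and $\|\chi\|_1=(l+2-p)+1\le l+3$, the terms with $p<k\le l+2$ being $1$ and the rest a geometric series with sum $1$. With $(\alpha+\alpha')^2\le2\alpha^2+2\alpha'^2$ we obtain, at every $x$,
\[
V_l(b)\le2^{11-l}+2(l+3)^2\sum_{r:\,l_r\ge l}a_r^2\,T_r^{l-1,b_{l-1}} .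
\]
For $l_r\ge l$ we have $a_r^2\le2^{-l/4}$; this is where the choice of depths pays off. Also $\eta_{l-1}\le12\cdot2^{3/8}2^{-3l/8}\le16\cdot2^{-3l/8}$, because $\lfloor l/2\rfloor\ge(l-1)/2$. Lemma~\ref{lem:visits}(ii) at level $l-1$ with $c_r=a_r^2$ and $c_{\max}=2^{-l/4}$ gives
\[
\mathbb{E}_Q\max_bV_l(b)\le2^{11-l}+2(l+3)^2\big(l^22^{-l/4}+32\cdot2^{-3l/8}\big)\le v_l:=14(l+3)^42^{-l/4};
\]
the last step uses $l+3\ge4$, so that the three terms are at most $8$, $2$ and $4$ times $(l+3)^42^{-l/4}$. Lemma~\ref{lem:predictable} with $n\le2^l+1$ and $\log(2n)\le l+2$ yields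
\[
\sum_{l\ge1}\mathbb{E}_Q\max_b|Z_l(b)|\le\sum_{l\ge1}\big(\sqrt{2H}+\sqrt{2(l+2)}\big)\sqrt{14}\,(l+3)^22^{-l/8}\le K_3\sqrt{H+1},
\]
where $K_3=\sqrt{28}\sum_{l\ge1}(1+\sqrt{l+2})(l+3)^22^{-l/8}<\infty$. Taking expectations in \eqref{eq:master},
\[
\mathbb{E}_QW\le K_3\sqrt{H+1}+2\sqrt{H/c}+2+K_2\le K\sqrt{H+1},\qquad K=K_3+2c^{-1/2}+2+K_2 .
\]
This proves Proposition~\ref{prop:entropy}, and with it Theorem~\ref{thm:tail}. \qed

\section{A maximal inequality and the proof of Theorem~\ref{thm:lil}}\label{sec:lil}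

The tail probabilities at height $\widetilde B_N\sqrt{\log\log N}$ are of the order of a power of $1/\log N$ and are not summable over all $N$. We apply the Borel--Cantelli lemma along a subsequence on which $\widetilde B_N$ doubles, and need a tail bound for the maximum over initial segments. For integers $0\le u\le w$ write $(u,w]=\{u+1,\dots,w\}$. Let $F(J)=B_J^2$ and $F(\emptyset)=0$. For disjoint $J,J'$,
\begin{equation}\label{eq:super}
F(J\cup J')\ge F(J)+F(J'),\qquad D^*_{J\cup J'}\le D^*_J+D^*_{J'},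
\end{equation}
the first because $(\alpha+\alpha')^2\ge\alpha^2+\alpha'^2$ for $\alpha,\alpha'\ge0$. Also $F(J)\ge1$ if $J\ne\emptyset$.

\begin{lemma}\label{lem:maximal}
Let $M_N=\max_{1\le n\le N}D^*_{(0,n]}$ and $\gamma=(1-2^{-1/4})^2/K^2$. Then
\[
P(M_N\ge t)\le e^4\exp\big(-\gamma t^2/\widetilde B_N^2\big)\qquad(t>0).
\]
\end{lemma}

\begin{proof}
We bisect intervals of indices according to $F$, not according to length. One index can carry $F$ across the halfway mark, so that index is assigned to neither half. For a nonempty interval $J=(u,w]$ let $v\in[u,w)$ be the largest integer with $F((u,v])\le F(J)/2$, and put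
\[
J_1=(u,v],\qquad\pi(J)=(u,v+1]\subset J,\qquad J_2=(v+1,w].
\]
Then $F(\pi(J))>F(J)/2$, by maximality of $v$ if $v+1<w$, and because $\pi(J)=J$ if $v+1=w$. By \eqref{eq:super}, $F(J_2)\le F(J)-F(\pi(J))\le F(J)/2$ and $F(\pi(J))\le F(J)$. Let $M(J)=\max_{n\in J}D^*_{(u,n]}$ and $M(\emptyset)=0$. If $n\in J_1$, then $D^*_{(u,n]}\le M(J_1)$; if $n\ge v+1$, then $D^*_{(u,n]}\le D^*_{\pi(J)}+M(J_2)$. Hence
\[
M(J)\le D^*_{\pi(J)}+\max\big(M(J_1),M(J_2)\big).
\]

Let $F=F((0,N])=\widetilde B_N^2$ and $\mathcal{J}_0=\{(0,N]\}$, and let $\mathcal{J}_{k+1}$ consist of the nonempty intervals among $J_1,J_2$, $J\in\mathcal{J}_k$. Then $\mathcal{J}_k$ has at most $2^k$ members, each with $1\le F(J)\le2^{-k}F$; in particular $\mathcal{J}_k$ is empty when $2^k>F$. Iterating the last inequality gives $M_N\le\sum_kX_k$, a finite sum over the $k$ with $\mathcal{J}_k\ne\emptyset$, where $X_k=\max_{J\in\mathcal{J}_k}D^*_{\pi(J)}$.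

The numbers $\omega_k=(1-2^{-1/4})2^{-k/4}$, $k\ge0$, have sum $1$, so $M_N\ge t$ forces $X_k\ge\omega_kt$ for some $k$. Put $z=\gamma t^2/F$. Theorem~\ref{thm:tail} with $B_{\pi(J)}^2\le2^{-k}F$ gives
\[
P(M_N\ge t)\le\sum_{k\ge0}2^k\exp\Big(1-\frac{\omega_k^2t^2}{K^22^{-k}F}\Big)=e\sum_{k\ge0}\exp\big(k\log2-z2^{k/2}\big).
\]
If $z\ge4$, then $2^{k/2}\ge1+\frac k2\log2$ gives $z2^{k/2}\ge z+2k\log2$, so the $k$-th exponential is at most $e^{-z}2^{-k}$ and the right side is at most $2e\cdot e^{-z}\le e^{4-z}$. If $z<4$, then $e^{4-z}>1$ and there is nothing to prove.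
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lil}]
The sequence $\widetilde B_N$ is nondecreasing, $\widetilde B_1=1$, and $\widetilde B_N\to\infty$ by \eqref{eq:NB}. So $N_i=\max\{N:\widetilde B_N\le2^i\}$ is well defined. Let $\kappa^2=8/\gamma$ and $t_i=\kappa2^i\sqrt{\log i}$ for $i\ge2$. Since $\widetilde B_{N_{i+1}}^2\le4^{i+1}$, Lemma~\ref{lem:maximal} gives
\[
P(M_{N_{i+1}}\ge t_i)\le e^4\exp\big(-\tfrac14\gamma\kappa^2\log i\big)=e^4i^{-2}.
\]
By the Borel--Cantelli lemma, for almost all $x$ we have $M_{N_{i+1}}(x)<t_i$ for all large $i$. Take such an $x$ and a large $N$, and let $i$ be the integer with $2^i<\widetilde B_N\le2^{i+1}$; then $N\le N_{i+1}$, and $i\to\infty$ as $N\to\infty$. We get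
\[
ND_N(x)\le2D^*_{(0,N]}(x)\le2\kappa2^i\sqrt{\log i}\le2\kappa\widetilde B_N\sqrt{\log i}.
\]
By \eqref{eq:NB}, $\log\log N\ge\log\log\widetilde B_N\ge\log i+\log\log2$, and $\log i/(\log i+\log\log2)\to1$. This proves the first statement with $K_1=2\kappa$.

Now let $(n_k)$ be nondecreasing with $B_N>0$ for large $N$. Some $n_k$ is at least $2$, so the number $\nu$ of indices with $n_k=1$ is finite. Then $B_N^2\le\widetilde B_N^2\le B_N^2+\nu^2$ and $B_N^2\ge N-\nu\to\infty$, hence $\widetilde B_N/B_N\to1$.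
\end{proof}

\section{Powers of two with multiplicities}\label{sec:sharp}

We use Kolmogorov's law of the iterated logarithm \cite{Kol} in the following form. Let $X_r$ be independent, centered, bounded random variables with $s_R^2=\sum_{r\le R}\mathbb{E}X_r^2\to\infty$ and $|X_R|\le\epsilon_Rs_R/\sqrt{\log\log s_R}$ for constants $\epsilon_R\to0$. Then
\[
\limsup_{R\to\infty}\frac{\sum_{r\le R}X_r}{\sqrt{2s_R^2\log\log s_R^2}}=1\qquad\text{almost surely.}
\]

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]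
The sequence is nondecreasing, no term equals $1$, and so $B_N=\widetilde B_N>0$. We have $A_R^2\ge R\to\infty$. Let $N_R=\sum_{r\le R}a_r$ and $N_{R-1}<N\le N_R$; then $A_{R-1}\le B_N\le A_R$, and $B_{N_R}=A_R$.

\emph{Condition \eqref{eq:weak}.} The hypothesis implies $a_R/A_R\to0$, so $A_{R-1}^2=A_R^2-a_R^2\sim A_R^2$ and $B_N\sim A_R$. By \eqref{eq:NB}, $\log\log B_N\le\log\log N\le\log2+\log\log B_N$ for large $N$, hence
\begin{equation}\label{eq:loglog}
\log\log N\sim\log\log B_N\sim\log\log A_R\sim\log\log A_R^2 .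
\end{equation}
The function $\rho(s)=s/\sqrt{\log\log s}$ is unbounded, and increasing for $s\ge e^e$ because its logarithmic derivative is $s^{-1}(1-1/(2\log s\log\log s))$. Given $\epsilon>0$, choose $r_0$ with $A_{r_0}\ge e^e$ and $a_r\le\epsilon\rho(A_r)$ for $r\ge r_0$. Then $a_r\le\epsilon\rho(A_R)$ for $r_0\le r\le R$, and the same bound holds for the finitely many $r<r_0$ once $R$ is large. So $\max_{r\le R}a_r=o(\rho(A_R))$. Since $a_{N,r}\le a_r$ for $r\le R$ and $a_{N,r}=0$ for $r>R$, \eqref{eq:weak} follows from $B_N\sim A_R$ and \eqref{eq:loglog}.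

\emph{The lower bound.} Testing the interval $[0,\frac12)$ and using \eqref{eq:digit},
\[
N_RD_{N_R}(x)\ge\frac12\Big|\sum_{r\le R}a_r\varepsilon_{r+1}(x)\Big| .
\]
Kolmogorov's theorem applies to $X_r=a_r\varepsilon_{r+1}$, with $s_R=A_R$; its condition on $|X_R|=a_R$ is our hypothesis. With $B_{N_R}=A_R$ and \eqref{eq:loglog} at $N=N_R$, we obtain for almost all $x$
\[
\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{B_N^2\log\log N}}\ge\limsup_{R\to\infty}\frac{\frac12\sum_{r\le R}a_r\varepsilon_{r+1}(x)}{\sqrt{A_R^2\log\log A_R^2}}=\frac{\sqrt2}2 .\qedhere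
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{LIL}
\emph{On the law of the iterated logarithm for the discrepancy of $\langle n_kx\rangle$},
\texttt{http://www.math.tugraz.at/\textasciitilde aistleitner/Publications/LIL\_discr.pdf}

\bibitem{Kol}
Kolmogorov, Math. Ann. 101 (1929).

\end{thebibliography}
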